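# Two-dimensional sections of convex bodies between concentric discs

## 1. Sections, homothetic ellipses, and the constants $\varepsilon_i(n,k)$

**Convex body.** A convex body $K\subset\mathbb R^n$ is a compact convex set with nonempty interior. A cube, a simplex and a ball are convex bodies; a flat square in $\mathbb R^3$ is not.

**Plane through $O$.** A $k$-plane through $O$ is a $k$-dimensional affine subspace containing $O$. We always put the distinguished point at the origin, $O=0$, so that $2$-planes through $O$ are $2$-dimensional linear subspaces. The cross-section of $K$ by $P$ is $P\cap K$. For example, let $K=[-1,1]^3$. The plane $x_3=0$ cuts $K$ in a square, and the plane $x_1+x_2+x_3=0$ cuts it in the regular hexagon whose vertices are the six permutations of $(1,-1,0)$.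

**Homothety and ratio.** If $E$ is an ellipsoid (or a ball) with center $c$ and $\lambda>0$, write $E_\lambda=c+\lambda(E-c)$. If $E\subset Q\subset E_\lambda$, we say that $Q$ has ratio at most $\lambda$ with respect to $E$. In the plane we say disc and ellipse, both with nonempty interior, and $D(c,r)$ is the closed disc of center $c$ and radius $r$. For example, the hexagon above lies between two concentric discs with ratio $\sec\frac\pi6=\frac2{\sqrt3}$, its circumradius over its inradius.

**The constants.** Let $\varepsilon_1(n,k)$ (respectively, $\varepsilon_2(n,k)$) be the minimal $\varepsilon>0$ with the following property: for each interior point $O$ of a convex body $K\subset\mathbb R^n$ there is a $k$-plane $P$ through $O$ such that $P\cap K$ contains a ball (respectively, an ellipsoid) and is contained in the $(1+\varepsilon)$-homothetic ball (respectively, ellipsoid) with the same center. If no finite $\varepsilon$ has the property, the value is $+\infty$. The constants $\varepsilon_3(n,k)$ and $\varepsilon_4(n,k)$ are defined like $\varepsilon_1(n,k)$ and $\varepsilon_2(n,k)$, except that the centers of the balls (respectively, ellipsoids) must be $O$. Finally,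 $\varepsilon_i^*(n,k)$ is defined like $\varepsilon_i(n,k)$, but only for bodies centrally symmetric about $O$.

We say that $\varepsilon$ *works* for a constant if the defining property holds with this $\varepsilon$. If $\varepsilon$ works, so does every larger number. To prove that a constant equals $\tau>0$ we therefore show that $\tau$ works and that no smaller number does.

*Example.* In $\mathbb R^2$ the only $2$-plane is $\mathbb R^2$ itself. Take the rectangle $[-a,a]\times[-1,1]$ with $a\ge1$. A disc inside it has radius $r\le1$. A disc containing it has diameter at least the diagonal $2\sqrt{a^2+1}$. So the ratio for concentric discs is at least $\sqrt{a^2+1}$, and letting $a\to\infty$ we get $\varepsilon_1(2,2)=+\infty$. For ellipses there is no such obstruction: a linear map turns the rectangle into a square, which has ratio $\sqrt2$. Ellipses in $\mathbb R^2$ can do what discs cannot.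

*Example.* For symmetric bodies the center may be taken at $O$ anyway, so $\varepsilon_1^*=\varepsilon_3^*$ and $\varepsilon_2^*=\varepsilon_4^*$. Check it for discs. If $Q=-Q$ is convex and $D(c,r)\subset Q\subset D(c,\lambda r)$, then the same holds with $-c$. Averaging points of $D(c,r)$ and $D(-c,r)$ gives $D(0,r)\subset Q$. For $x\in Q$ we have $|x|^2+|c|^2=\frac12(|x-c|^2+|x+c|^2)\le\lambda^2r^2$, so $Q\subset D(0,\lambda r)$. The same computation in the Euclidean norm whose balls are the given ellipsoids handles ellipsoids.

We use the convention $\sec\frac\pi2=+\infty$. The question is a conjecture whose source is "Apporximation Of Two-Dimensional Cross-Sections", http://www.ams.org/journals/spmj/2005-16-06/S1061-0022-05-00889-7/S1061-0022-05-00889-7.pdf (title as printed). How round a two-dimensional section through $O$ can we always find? And is it true that round sections in $\mathbb R^n$ are exactly as good as elliptical sections in $\mathbb R^{n-1}$? The answer is yes.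

**Theorem 1.** For all $n\ge3$,
$$\begin{aligned}
(1)\quad&\varepsilon_1(n,2)=\varepsilon_2(n-1,2)=\sec\tfrac{\pi}{n}-1,\\
(2)\quad&\varepsilon_3(n,2)=\varepsilon_4(n-1,2)=\sec\tfrac{\pi}{n-1}-1,\\
(3)\quad&\varepsilon_3^*(n,2)=\varepsilon_4^*(n-1,2)=\sec\tfrac{\pi}{2(n-1)}-1 .
\end{aligned}$$

The source quotes as known the case $n=3$, the value $\varepsilon_2(3,2)=\sqrt2-1$, and, when $n-1$ is an odd prime, the equalities $\varepsilon_3(n,2)=\sec\frac\pi{n-1}-1$ and $\varepsilon^*_3(n,2)=\sec\frac\pi{2(n-1)}-1$. The proof below uses none of these.

Throughout, put
$$\tau_1=\sec\tfrac\pi n-1,\qquad \tau_2=\sec\tfrac\pi{n-1}-1,\qquad \tau_3=\sec\tfrac\pi{2(n-1)}-1 .$$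

## 2. Triangles and squares: the planar constants at $n=3$

At $n=3$ the ellipse constants concern $\mathbb R^2$, where there is no plane to choose.

**Line (1).** John's theorem gives, for a planar convex body, an ellipse $E$ with $E\subset K\subset E_2$, so $\varepsilon_2(2,2)\le1$. For a triangle nothing below $2$ is possible. Make $E$ the unit disc by an affine map. Each side then has distance at least $1$ from the center, and it lies in the disc of radius $\lambda$, so it is seen from the center under an angle at most $2\arccos\frac1\lambda$. Three such angles add up to $2\pi$, so $\arccos\frac1\lambda\ge\frac\pi3$ and $\lambda\ge2$. Thus $\varepsilon_2(2,2)=1=\sec\frac\pi3-1$.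

**Line (3).** John's theorem for symmetric bodies gives ratio $\sqrt2$ with center $O$. The square has four sides, and the same angle count gives $\lambda\ge\sec\frac\pi4=\sqrt2$. Thus $\varepsilon_4^*(2,2)=\sqrt2-1$.

**Line (2).** Let $K'=\{x_1\ge-1,\ x_2\ge-1,\ x_1+x_2\le T\}$ with $T>0$ and $O=0$. If $E\subset K'$ has center $0$, then $E=-E$, so $|x_1|,|x_2|\le1$ on $E$ and $|x_1|,|x_2|\le\lambda$ on $E_\lambda$. The vertex $(T+1,-1)$ of $K'$ then forces $\lambda\ge T+1$. As $T$ is arbitrary, $\varepsilon_4(2,2)=+\infty$.

These computations contain the whole lower bound: few sides force a large ratio, and requiring the center to be $O$ can make one facet useless. We now do this in all dimensions, after reducing discs to ellipses.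

## 3. Long cylinders: discs in $\mathbb R^n$ give ellipses in $\mathbb R^{n-1}$

Consider the square prism $[-1,1]^2\times[-L,L]$ with $L$ huge. A plane containing $e_3$ cuts it in a rectangle of length $2L$ and width at most $2\sqrt2$, so its ratio for discs is at least $L/\sqrt2$. A good plane must avoid $e_3$ and cut the prism in a set whose projection is the square. A disc in that plane projects to an ellipse. So disc approximation of the section is ellipse approximation of the square, and this is the general mechanism. Let $\pi:\mathbb R^n\to\mathbb R^{n-1}$ forget the last coordinate.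

**Lemma 2.** Let $n\ge 3$, let $K'\subset\mathbb R^{n-1}$ be a convex body with $0\in\operatorname{int}K'$, contained in the ball of radius $R$ about $0$. Let $\lambda\ge1$, $L>2\lambda R$, and $K_L=K'\times[-L,L]$. Suppose $P\ni0$ is a $2$-plane and $D(c,r)\subset P$ is a disc with $D(c,r)\subset P\cap K_L\subset D(c,\lambda r)$. Then $\pi$ is injective on $P$, and the ellipse $E=\pi(D(c,r))$, with center $\pi(c)$, satisfies $E\subset\pi(P)\cap K'\subset E_\lambda$.

*Proof.* **Step 1: bound the section, to see that it misses the top and the bottom.** Since $\dim P=2$, there is a unit vector $h\in P$ with $h\perp e_n$. On $K_L$ we have $|\langle x,h\rangle|\le R$, because $\langle x,h\rangle$ depends only on $\pi(x)\in K'$. The disc $D(c,r)\subset K_L$ has width $2r$ in direction $h$, so $r\le R$. Since $0\in P\cap K_L\subset D(c,\lambda R)$, every $x\in P\cap K_L$ satisfies $|x|\le|x-c|+|c|\le2\lambda R<L$. So no point of $P\cap K_L$ has $|x_n|=L$.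

**Step 2: replace $K_L$ by the infinite cylinder.** Suppose some $x\in P\cap(K'\times\mathbb R)$ has $|x_n|\ge L$. The segment $[0,x]$ lies in $P\cap(K'\times\mathbb R)$ and contains a point with last coordinate $\pm L$. That point lies in $P\cap K_L$, which contradicts Step 1. Hence $P\cap K_L=P\cap(K'\times\mathbb R)$.

**Step 3: project.** The set $P\cap(K'\times\mathbb R)$ is bounded, so it does not contain the line $\mathbb Re_n\subset K'\times\mathbb R$. Thus $e_n\notin P$, and $\pi$ is injective on $P$. A point $y\in\pi(P)\cap K'$ is $\pi(x)$ with $x\in P$, and then $x\in K'\times\mathbb R$. So $\pi(P\cap K_L)=\pi(P)\cap K'$. Apply the linear map $\pi$ to $D(c,r)\subset P\cap K_L\subset D(c,\lambda r)$; homotheties with center $c$ become homotheties with center $\pi(c)$. $\square$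

If $c=0$ then $\pi(c)=0$, and if $K'$ is symmetric about $0$ then so is $K_L$. Given $\varepsilon$ and $K'$, apply the lemma with $\lambda=1+\varepsilon$. This proves:

> (A) If a finite $\varepsilon$ works for $\varepsilon_1(n,2)$ (respectively $\varepsilon_3(n,2)$, $\varepsilon_3^*(n,2)$), then it works for $\varepsilon_2(n-1,2)$ (respectively $\varepsilon_4(n-1,2)$, $\varepsilon_4^*(n-1,2)$).

## 4. Lower bounds from polytopes with few facets

**Lemma 3.** If a convex polygon $Q$ with at most $N$ sides, $N\ge 3$, satisfies $E\subset Q\subset E_\lambda$ for an ellipse $E$, then $\lambda\ge\sec\frac\pi N$.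

*Proof.* An affine map makes $E$ the unit disc about $0$. Each side lies on a supporting line of $Q$. This line is at distance $\delta\ge1$ from $0$, because the unit disc lies in $Q$. The side lies in the disc of radius $\lambda$, so it is seen from $0$ under an angle at most $2\arccos\frac\delta\lambda\le2\arccos\frac1\lambda$. The sides together are seen under the angle $2\pi$, so $2\pi\le2N\arccos\frac1\lambda$. $\square$

Let $K'$ be a polytope with $N$ facets, and let $P$ be a plane through the interior point $O$. Then $P\cap K'$ is a polygon with at most $N$ sides. Indeed, each of the $N$ defining half-spaces meets $P$ in a half-plane or in all of $P$, since $O$ satisfies each inequality strictly.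

**Proposition 4.** Let $d=n-1\ge2$, let $1\le\lambda<\infty$, let $P\subset\mathbb R^d$ be a $2$-plane through $O=0$, and let $E\subset P$ be an ellipse with $E\subset P\cap K'\subset E_\lambda$.

1. If $K'$ is a simplex with $0$ in its interior, then $\lambda\ge\sec\frac\pi n$.
2. If $K'=\{x\in\mathbb R^d:\ x_i\ge-1\ (1\le i\le d),\ \sum x_i\le T\}$ with $T>d\lambda$, and $E$ has center $0$, then $d\ge3$ and $\lambda\ge\sec\frac\pi{n-1}$.
3. If $K'$ is a cube with center $0$, then $\lambda\ge\sec\frac\pi{2(n-1)}$.

*Proof.* The simplex has $d+1=n$ facets and the cube has $2d=2(n-1)$, so Lemma 3 gives parts 1 and 3.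

For part 2 we show that the facet $\sum x_i=T$ contributes no side. Since $E=-E$ and $x_i\ge-1$ on $E$, we have $|x_i|\le1$ on $E$. Hence $\sum x_i\le d\lambda<T$ on $E_\lambda=\lambda E\supset P\cap K'$. Suppose a point $x\in P$ with all $x_i\ge-1$ had $\sum x_i>T$. The segment $[0,x]$ would then contain a point of $P\cap K'$ with $\sum x_i=T$, which is impossible. So $P\cap K'=\{x\in P:\ x_i\ge-1,\ 1\le i\le d\}$ is an intersection of at most $d$ half-planes. If $d=2$, then $P=\mathbb R^2$ and this set is an unbounded quadrant, a contradiction. If $d\ge3$, Lemma 3 with $N=d$ gives $\lambda\ge\sec\frac\pi d$. $\square$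

Given a finite $\varepsilon$, apply the proposition with $\lambda=1+\varepsilon$. In part 2 the body is chosen after $\varepsilon$. This gives:

> (B) No finite $\varepsilon<\tau_1$ (respectively $\tau_2$, $\tau_3$) works for $\varepsilon_2(n-1,2)$ (respectively $\varepsilon_4(n-1,2)$, $\varepsilon_4^*(n-1,2)$).

For $n=3$ in the second case $\tau_2=+\infty$, and no finite $\varepsilon$ works at all.

It remains to prove the upper bounds, and by (A) it is enough to do so for discs in $\mathbb R^n$:

> (C) $\varepsilon=\tau_1$ (respectively $\tau_2$ if $n\ge4$, $\tau_3$) works for $\varepsilon_1(n,2)$ (respectively $\varepsilon_3(n,2)$, $\varepsilon_3^*(n,2)$).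

Indeed, by (C) and (A), $\tau_i$ works for both constants in its line. By (B) and (A), nothing smaller works for either. For $n=3$ in line (2), (B) and (A) alone show that both constants are $+\infty$.

## 5. Contact points, and why two of them are not enough

Let $K\subset\mathbb R^n$ have $0$ in its interior, and let $r(u)=\max\{t:tu\in K\}$ be its radial function on the sphere.

**Equal radii do not help.** A natural plan for discs centered at $O$ is to look for a plane $P$ and a regular $m$-gon on its unit circle at whose vertices $r$ takes one common value $\rho$. By convexity the section then contains $D(0,\rho\cos\frac\pi m)$. But nothing bounds the section from outside. The ellipse $\frac{x^2}{a^2}+y^2\le1$ with $a\ge1$ has on its boundary the square with vertices $(\pm s,\pm s)$, where $s^2=\frac{a^2}{1+a^2}$. The circumradius of this square is $\sqrt2\,s<\sqrt2$, but the ellipse contains $(a,0)$ and its largest disc about $0$ has radius $1$. Its ratio is $a$. So the points we use should be points where the section touches its *circumscribed* disc. Let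
$$M(P)=\max_{S(P)}r,\qquad A_P=\{u\in S(P):\ r(u)=M(P)\},$$
where $S(P)$ is the unit circle of $P$. The outer inclusion $P\cap K\subset D(0,M(P))$ is automatic, and what we need is that the contact set $A_P$ is well spread around the circle.

**One contact direction cannot be followed continuously.** Try $n=3$ and $K=-K$. Then $A_P=-A_P$, so contact points come in antipodal pairs. Suppose every $P$ had exactly one pair $\pm u(P)$. The line $\mathbb R u(P)$ would depend continuously on $P$ (the sets $A_P$ are limit-closed, as we check in Section 9). Parametrizing $P=w^\perp$ by $w\in S^2$, we would get a continuous field of tangent lines on $S^2$. As $S^2$ is simply connected, we could orient it and obtain a nowhere zero tangent field, against the hairy ball theorem. So some $P$ has at least two pairs of contact points.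

**Two pairs are not enough.** The rectangle with vertices $\pm u_1,\pm u_2$, where the unit vectors $u_1,u_2$ make an angle $2\alpha\le\frac\pi2$, has four contact points with the unit circle. Its largest disc about $0$ has radius $\sin\alpha$. The ratio $1/\sin\alpha$ is as large as we like. The argument by contradiction has stopped exactly here: it shows that $A_P$ is not one pair, and says nothing about how far apart the pairs are.

**The convex condition.** What ratio $\sqrt2$ needs is that each closed arc of length $\frac\pi2$ meets $A_P$. Write points of $S(P)$ as complex numbers $z$ of modulus $1$. Suppose $0\in\operatorname{conv}\{z^2:z\in A_P\}$. Then every closed half-circle contains some $z^2$, since otherwise all $z^2$ would lie in an open half-circle and $0$ would not be in the hull. Hence every pair of opposite closed arcs of length $\frac\pi2$ meets $A_P$, and by $A_P=-A_P$ each of the two arcs does. The condition says that some probability measure $\mu$ on $A_P$ has $\int z^2d\mu=0$. It is a condition on a *convex set*. If it fails for every $P$, each convex set $\operatorname{conv}\{z^2\}$ can be strictly separated from $0$, and separating vectors, unlike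 contact points, can be glued by a partition of unity into a continuous section. So the topological contradiction now excludes all badly spread contact sets.

For general $n$ we replace the one equation $\int z^2d\mu=0$ by as many as the planes can support. The oriented $2$-planes form a manifold of dimension $2(n-2)$, so we may hope to kill $n-2$ complex moments $\int z^kd\mu$. Three things have to be proved: that vanishing moments spread the measure sharply (Section 6), that there is a topological obstruction (Section 7), and that convex sets of measures can be handled by it (Section 8).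

## 6. Measures on the circle with vanishing moments

**Moments.** For a probability measure $\mu$ on $\mathbb R/2\pi\mathbb Z$, its moment of order $k$ is $\int e^{ik\theta}d\mu(\theta)$. Its support $\operatorname{supp}\mu$ is the smallest closed set of full measure. *Example.* For the uniform measure on the vertices of a regular $m$-gon, the moments of orders $1,\dots,m-1$ vanish (geometric sum), and the moment of order $m$ has modulus $1$. Its support misses open arcs of length $\frac{2\pi}m$. The next lemma says that this is the worst case.

**Lemma 5.** Let $m\ge2$ and let $\mu$ be a probability measure on $\mathbb R/2\pi\mathbb Z$ with $\int e^{ik\theta}d\mu=0$ for $k=1,\dots,m-1$. If $\operatorname{supp}\mu$ misses an open arc of length $\frac{2\pi}m$, then $\mu$ is the uniform measure on the vertices of a regular $m$-gon, two of which are the endpoints of that arc. In particular, every closed arc of length $\frac{2\pi}m$ meets $\operatorname{supp}\mu$.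

*Proof.* Rotating multiplies moments by unit factors, so we may assume that the arc is $(-\frac\pi m,\frac\pi m)$.

**Step 1: a test function.** We want a trigonometric polynomial of degree at most $m-1$, of mean $0$, that is nonpositive off the arc. Put $x=\cos\theta$ and $x_0=\cos\frac\pi m\in(-1,1)$. The function $1+\cos m\theta$ is a polynomial in $x$ of degree $m$, nonnegative on $[-1,1]$, and it vanishes at the interior point $x_0$. So $x_0$ is a multiple root, and
$$T(\theta)=\frac{1+\cos m\theta}{\cos\theta-\cos\frac\pi m}$$
is a polynomial in $\cos\theta$ of degree $m-1$ that still vanishes at $x_0$. Hence $T$ is a real trigonometric polynomial of degree $m-1$. (For $m=2$, $T=2\cos\theta$. For $m=3$, $1+\cos3\theta=(x+1)(2x-1)^2$ and $T=2\cos2\theta+2\cos\theta$.)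

**Step 2: signs and mean of $T$.** Let $Z=\{\frac{(2j+1)\pi}m:\ 0\le j<m\}$, the zero set of $1+\cos m\theta$. Then $T=0$ on $Z$: at $\pm\frac\pi m$ because $x_0$ was a multiple root, and elsewhere because the denominator is nonzero. If $\theta\notin[-\frac\pi m,\frac\pi m]\cup Z$, the numerator is positive and the denominator negative, so $T(\theta)<0$. Finally, for $0<|k|<m$ the sum of $e^{ik\theta}$ over the $m$ points of $Z$ is $0$, so the average over $Z$ of a trigonometric polynomial of degree at most $m-1$ equals its mean. Hence the mean of $T$ is $0$.

**Step 3: locate the support.** The moments of $\mu$ of orders $\pm1,\dots,\pm(m-1)$ vanish (conjugate for the negative ones), so $\int T\,d\mu$ is the constant term of $T$, that is, its mean $0$. Since $T$ is continuous and $T\le0$ on $\operatorname{supp}\mu$, it vanishes on $\operatorname{supp}\mu$. By Step 2, $\operatorname{supp}\mu\subset Z$.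

**Step 4: find the weights.** Let $w_j$ be the mass at $\frac{(2j+1)\pi}m$. The moment of order $k$ is $e^{i\pi k/m}\sum_jw_je^{2\pi ijk/m}$, so the discrete Fourier transform of $(w_j)$ vanishes at $k=1,\dots,m-1$. Hence all $w_j$ are equal. The endpoints $\pm\frac\pi m$ belong to $Z$.

For the last claim, suppose a closed arc of length $\frac{2\pi}m$ missed the support. Its interior would miss it too, so the endpoints would be in the support, a contradiction. $\square$

Recall that the support function of a compact convex set $Q$ is $h_Q(v)=\max_{x\in Q}\langle x,v\rangle$, and that for compact convex sets $Q'\subset Q$ if and only if $h_{Q'}\le h_Q$. For $D(0,\rho)$ it is $\rho$ on unit vectors.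

**Corollary 6.** Let $Q$ be a compact convex set in a Euclidean plane, $Q\subset D(c,M)$ with $M>0$, and let $A=\{u:|u|=1,\ c+Mu\in Q\}$. If $A$ carries a probability measure with vanishing moments of orders $1,\dots,m-1$, where $m\ge2$, then $D(c,M\cos\frac\pi m)\subset Q\subset D(c,M)$.

*Proof.* The set $A$ is closed, so it contains the support of the measure. Given a unit vector $v$, Lemma 5 applied to the closed arc of length $\frac{2\pi}m$ centered at $v$ gives $u\in A$ at angle at most $\frac\pi m$ from $v$. As $Mu\in Q-c$, we get $h_{Q-c}(v)\ge M\langle u,v\rangle\ge M\cos\frac\pi m$. $\square$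

## 7. The tautological line bundle on oriented planes

**Oriented planes.** Let $n\ge3$ and let $G$ be the compact manifold of oriented $2$-dimensional linear subspaces of $\mathbb R^n$; $\dim G=2(n-2)$. Near each point of $G$ there is a continuous oriented orthonormal frame $e_1(P),e_2(P)$: project a basis of a fixed $P_0$ to $P$ and apply Gram–Schmidt. *Example.* For $n=3$, $P\mapsto$ its positive unit normal identifies $G$ with $S^2$.

**The bundle $L$.** Regard $P\in G$ as a complex line, with $i$ acting as rotation by $+90^\circ$. These lines form a complex line bundle $L$ over $G$ with a natural Hermitian metric, in which $|ze_1|=|z|$. *Example.* For $n=3$, $L$ is the tangent bundle of $S^2$. A section of $L$ is a tangent vector field, and a continuous field of tangent lines gives the nowhere zero section $u\otimes u$ of $L^{\otimes2}$, where $u$ is either unit vector on the line.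

**Moments over $G$.** For a measure $\mu$ on $S(P)$, its moment of order $k$ is $\int u^{\otimes k}d\mu(u)\in L_P^{\otimes k}$. In an oriented orthonormal basis $e_1,e_2$, writing $u=ze_1$ with $z=\langle u,e_1\rangle+i\langle u,e_2\rangle$, its coordinate is $\int z^kd\mu$. So it vanishes exactly when the moment of order $k$ in the sense of Section 6 does, in any such basis. *Example.* For $\mu=\frac12(\delta_u+\delta_{-u})$, odd moments vanish, and those of even order $k$ are $u^{\otimes k}\ne0$.

We need these textbook facts on complex vector bundles: $c_1(L^{\otimes k})=k\,c_1(L)$; for a sum of $q$ line bundles $L_i$ one has $c_q(\bigoplus L_i)=\prod c_1(L_i)$; the top Chern class is the Euler class and vanishes if there is a nowhere zero continuous section; and on $\mathbb{CP}^{n-1}$ the tautological bundle $\mathcal O(-1)$ has $c_1=-h$, where $h$ is the hyperplane class.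

**Lemma 7.** If $k_1,\dots,k_{n-2}\ge1$ are integers, then $E=\bigoplus_{i=1}^{n-2}L^{\otimes k_i}$ has no nowhere zero continuous section over $G$.

*Proof.* **Step 1: turn $G$ into a projective quadric, where the top Chern class can be computed.** Let $\mathcal Q=\{[z]\in\mathbb{CP}^{n-1}:\ \sum z_j^2=0\}$. It is smooth, since the differential of $\sum z_j^2$ vanishes only at $z=0$. Send $P$ to $[e_1-ie_2]$. This lies in $\mathcal Q$, as $\sum_j(e_1-ie_2)_j^2=|e_1|^2-|e_2|^2-2i\langle e_1,e_2\rangle=0$. If $(e_1',e_2')$ is obtained by rotation through $t$, then
$$e_1'-ie_2'=(\cos t+i\sin t)e_1+(\sin t-i\cos t)e_2=e^{it}(e_1-ie_2),$$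
so the map is well defined. It is a bijection: a point of $\mathcal Q$ is $[a-ib]$ with $a,b$ real, $|a|=|b|\ne0$, $a\perp b$. After scaling, $|a|=|b|=1$, and the remaining freedom, a factor $e^{it}$, only rotates the pair $(a,b)$ in its oriented plane. A continuous bijection of compact Hausdorff spaces is a homeomorphism.

**Step 2: identify $L$.** In $L_P$ we have $e_1'=e^{it}e_1$, the same factor as above. So $ze_1\mapsto z(e_1-ie_2)$ does not depend on the basis, and it is a complex isomorphism of $L_P$ with the line $[e_1-ie_2]$. Thus $L$ is identified with $\mathcal O(-1)|_{\mathcal Q}$, and $c_1(L)$ with $-h|_{\mathcal Q}$.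

**Step 3: compute.** The class of the hypersurface $\mathcal Q$ of degree $2$ is Poincaré dual to $2h$, so
$$\int_{\mathcal Q}(-h)^{n-2}=(-1)^{n-2}\int_{\mathbb{CP}^{n-1}}2h^{n-1}=\pm2 .$$
Hence $c_{n-2}(E)=\prod_ik_ic_1(L)=\big(\prod_ik_i\big)c_1(L)^{n-2}\ne0$ in rational cohomology. As $E$ has rank $n-2$, this is its top Chern class, which would vanish if $E$ had a nowhere zero section. $\square$

For $n=3$ the lemma says that $TS^2$ and its complex tensor powers have no nowhere zero sections. The first power is the hairy ball theorem, and the second is the absence of tangent line fields used in Section 5.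

## 8. Killing $n-2$ moments at once

All measures on circles $S(P)$ are regarded as measures on $S^{n-1}$, where weak convergence means convergence of integrals of continuous functions. Every sequence of probability measures on $S^{n-1}$ has a weakly convergent subsequence.

**Closed graph.** A family of sets $A_P\subset S(P)$, $P\in G$, has closed graph if $u_i\in A_{P_i}$, $P_i\to P$, $u_i\to u$ imply $u\in A_P$. A family of sets $N_P$ of probability measures on $S(P)$ has closed graph if $\mu_i\in N_{P_i}$, $P_i\to P$, $\mu_i\to\mu$ weakly imply $\mu\in N_P$. *Example.* $A_P=S(P)$ has closed graph. The contact set may jump: for the planar ellipses $\frac{x^2}{a^2}+y^2\le1$ with $a\downarrow1$ the longest radii are at $(\pm1,0)$, and at $a=1$ all directions become longest. The limits $(\pm1,0)$ belong to the limiting set, and this is all that a closed graph asks.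

**Lemma 8.** Let compact sets $A_P\subset S(P)$ have closed graph. Then the sets of all probability measures on $A_P$ are convex with closed graph. The same is true if we add the condition $\int u\,d\mu=0$, or the condition that $\mu$ is invariant under $u\mapsto-u$.

*Proof.* Convexity is clear. Let $\mu_i$ be on $A_{P_i}$, $P_i\to P$, $\mu_i\to\mu$, and let $u\in\operatorname{supp}\mu$. Every open neighborhood $U$ of $u$ has $\mu(U)>0$ and $\liminf\mu_i(U)\ge\mu(U)$, so for large $i$ it contains points of $\operatorname{supp}\mu_i\subset A_{P_i}$. Choosing such points in shrinking neighborhoods shows that $u$ is a limit of points of $A_{P_i}$ (for a subsequence), so $u\in A_P$. Hence $\mu$ is a measure on $A_P$. Both extra conditions are equalities between integrals of continuous functions and pass to weak limits. $\square$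

**Proposition 9.** For $j=1,\dots,s$ and each $P\in G$ let $N_P^{(j)}$ be a nonempty convex set of probability measures on $S(P)$, with closed graph for each $j$. Let $I_1,\dots,I_s$ be finite sets of positive integers with $\sum|I_j|\le n-2$. Then there are $P\in G$ and $\mu_j\in N_P^{(j)}$ such that the moment of $\mu_j$ of order $k$ vanishes for all $k\in I_j$, $j=1,\dots,s$.

*Proof.* Adding elements to the $I_j$ only strengthens the conclusion, so assume $\sum|I_j|=n-2$. Let
$$E=\bigoplus_j\bigoplus_{k\in I_j}L^{\otimes k},\qquad C_P=\Big\{\Big(\int u^{\otimes k}d\mu_j(u)\Big)_{j,\ k\in I_j}:\ \mu_j\in N_P^{(j)}\Big\}\subset E_P .$$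
We must find $P$ with $0\in C_P$. Each $C_P$ is nonempty and convex, being the image of a product of convex sets under an affine map. Each component has norm at most $1$, so $|c|\le\sqrt{n-2}$ on $C_P$.

**Step 1: limits of elements of $C_{P_i}$ lie in $C_P$.** We claim that if $P_i\to P$ and $c_i\in C_{P_i}$, a subsequence of $(c_i)$ converges in $E$ to an element of $C_P$. Let $c_i$ come from measures $\mu_{j,i}$, and pass to a subsequence with $\mu_{j,i}\to\mu_j$ weakly for all $j$. By the closed graph, $\mu_j\in N_P^{(j)}$. In a continuous oriented orthonormal frame near $P$ the coordinates of $c_i$ are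
$$\int\big(\langle u,e_1(P_i)\rangle+i\langle u,e_2(P_i)\rangle\big)^kd\mu_{j,i}(u).$$
The integrands, as functions on $S^{n-1}$, converge uniformly, so these numbers converge to the corresponding integrals for $P$ and $\mu_j$. This proves the claim. With $P_i=P$ it shows that $C_P$ is compact.

**Step 2: if $0$ is never hit, separate locally.** Suppose $0\notin C_P$ for all $P$. Fix $P_0$ and let $v$ be the point of the compact convex set $C_{P_0}$ closest to $0$. Then $\operatorname{Re}\langle v,c\rangle\ge|v|^2>0$ for all $c\in C_{P_0}$. Extend $v$ to a continuous section near $P_0$. In some neighborhood of $P_0$ we have $\operatorname{Re}\langle v(P),c\rangle>0$ for all $c\in C_P$. Otherwise there are $P_i\to P_0$ and $c_i\in C_{P_i}$ with $\operatorname{Re}\langle v(P_i),c_i\rangle\le0$, and by Step 1 a limit $c\in C_{P_0}$ has $\operatorname{Re}\langle v,c\rangle\le0$, a contradiction.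

**Step 3: glue, and contradict Lemma 7.** The inequality $\operatorname{Re}\langle v(P),c\rangle>0$ for all $c\in C_P$ is preserved by convex combinations in $v(P)$. A partition of unity subordinate to the neighborhoods of Step 2 therefore glues the local sections into a global continuous section $v$ with this property at every $P$. Since $C_P\ne\emptyset$, $v$ vanishes nowhere. This contradicts Lemma 7. $\square$

## 9. Discs centered at $O$: lines (2) and (3)

Let $K\subset\mathbb R^n$ be a convex body with $0\in\operatorname{int}K$, and let $Q_P=K\cap P$. The radial function $r$ is the reciprocal of the gauge of $K$, so it is continuous and positive on $S^{n-1}$. With $M(P)$ and $A_P$ as in Section 5,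
$$M(P)=\max_\theta r\big(\cos\theta\,e_1(P)+\sin\theta\,e_2(P)\big)$$
is continuous in $P$. The set $A_P$ is nonempty and compact. It has closed graph: if $u_i\in A_{P_i}$, $u_i\to u$, $P_i\to P$, then $u\in S(P)$ and $r(u)=\lim r(u_i)=\lim M(P_i)=M(P)$. Moreover $Q_P\subset D(0,M(P))$, and $u\in A_P$ exactly when $M(P)u\in Q_P$, so $A_P$ is the set $A$ of Corollary 6 with $c=0$.

**Step 1: $\tau_2$ works for $\varepsilon_3(n,2)$ when $n\ge4$.** Let $N_P$ be the set of all probability measures on $A_P$. It is nonempty, and by Lemma 8 it is convex with closed graph. Apply Proposition 9 with $s=1$ and $I_1=\{1,\dots,n-2\}$. For some $P$, the set $A_P$ carries a probability measure with vanishing moments of orders $1,\dots,n-2$. Corollary 6 with $m=n-1$ gives $D(0,M\cos\frac\pi{n-1})\subset Q_P\subset D(0,M)$. The ratio is $\sec\frac\pi{n-1}=1+\tau_2$.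

**Step 2: $\tau_3$ works for $\varepsilon_3^*(n,2)$.** Now $K=-K$, so $A_P=-A_P$. Here symmetry supplies the odd moments, and all $n-2$ available conditions can be spent on even ones. Let $N_P$ be the set of probability measures on $A_P$ invariant under $u\mapsto-u$. It contains $\frac12(\delta_u+\delta_{-u})$ for $u\in A_P$, and Lemma 8 applies. Use Proposition 9 with $I_1=\{2,4,\dots,2(n-2)\}$. For some $P$ there is $\mu\in N_P$ whose moments of orders $2,4,\dots,2n-4$ vanish. The odd moments vanish by invariance, so all moments of orders $1,\dots,2n-3$ vanish. Corollary 6 with $m=2(n-1)$ gives ratio $\sec\frac\pi{2(n-1)}=1+\tau_3$.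

## 10. The smallest enclosing disc and line (1)

In line (1) the center is ours to choose. For the smallest disc containing the section, the contact set automatically carries a measure with zero first moment. That frees one more condition. We prove what we need for any continuous family of planar convex sets. Recall that $Q_i\to Q$ in the Hausdorff metric means that for each $\delta>0$ and all large $i$, each of $Q_i$, $Q$ lies in the $\delta$-neighborhood of the other. For example, $[0,1+\frac1i]\to[0,1]$.

**Lemma 10.** For each $P\in G$ let $Q_P\subset P$ be a compact convex set with more than one point, such that $P_i\to P$ implies $Q_{P_i}\to Q_P$ in the Hausdorff metric. Then: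

1. there is a unique smallest disc $D(c(P),M(P))\subset P$ containing $Q_P$, and $M(P)>0$;
2. with $A_P=\{u\in S(P):\ c(P)+M(P)u\in Q_P\}$ we have $0\in\operatorname{conv}A_P$;
3. $c$ and $M$ are continuous on $G$, and the compact sets $A_P$ have closed graph.

*Example.* For a triangle that is not obtuse the smallest disc is the circumscribed one, and $0\in\operatorname{conv}A_P$ says that the circumcenter lies in the triangle. For an obtuse triangle the smallest disc has the longest side as a diameter, and $A_P=\{\pm u\}$.

*Proof.* **Step 1: existence and uniqueness.** The function $c\mapsto\max_{x\in Q_P}|x-c|$ is continuous on $P$ and tends to infinity with $|c|$, so it has a minimum $M=M(P)$. It is positive because $Q_P$ has two points. If $D(c,M)$ and $D(c',M)$ both contain $Q_P$, then for $x\in Q_P$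
$$\Big|x-\frac{c+c'}2\Big|^2=\frac{|x-c|^2+|x-c'|^2}2-\frac{|c-c'|^2}4\le M^2-\frac{|c-c'|^2}4,$$
and minimality forces $c=c'$.

**Step 2: if $0\notin\operatorname{conv}A_P$, the disc can be shifted and shrunk.** Write $c=c(P)$. The set $A_P$ is compact, hence so is its convex hull. If the hull misses $0$, there are a unit vector $w\in P$ and $\eta>0$ with $\langle u,w\rangle\ge\eta$ on $A_P$. We claim that there are $\delta,\eta'>0$ such that $\langle x-c,w\rangle\ge\eta'$ for all $x\in Q_P$ with $|x-c|\ge M-\delta$. Otherwise there are $x_i\in Q_P$ with $|x_i-c|\ge M-\frac1i$ and $\langle x_i-c,w\rangle<\frac1i$. A limit point $x$ has $|x-c|=M$ and $\langle x-c,w\rangle\le0$, although $(x-c)/M\in A_P$. This contradicts the choice of $\eta$. Now let $t>0$. For $x\in Q_P$ with $|x-c|\ge M-\delta$ we have $|x-c-tw|^2\le M^2-2t\eta'+t^2$; for the other $x\in Q_P$ we have $|x-c-tw|\le M-\delta+t$. If $t<\min(2\eta',\delta)$, both bounds are below $M$, so a smaller disc about $c+tw$ contains $Q_P$, a contradiction.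

**Step 3: continuity.** By Step 2, $c(P)$ is a convex combination of points $c(P)+M(P)u\in Q_P$, so $c(P)\in Q_P$. Let $P_i\to P$, and let $c_i'$ be the orthogonal projection of $c(P)$ to $P_i$, so $c_i'\to c(P)$. Then
$$M(P_i)\le\max_{x\in Q_{P_i}}|x-c_i'|\longrightarrow\max_{x\in Q_P}|x-c(P)|=M(P).$$
The sequence $(c(P_i),M(P_i))$ is bounded, since $c(P_i)\in Q_{P_i}$. Let $(c^*,M^*)$ be a limit of a subsequence. Then $c^*\in P$ and $M^*\le M(P)$, and $Q_P\subset D(c^*,M^*)$ because each point of $Q_P$ is a limit of points of $Q_{P_i}$. By minimality and uniqueness $(c^*,M^*)=(c(P),M(P))$. So $c$ and $M$ are continuous.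

**Step 4: closed graph.** If $u_i\in A_{P_i}$, $P_i\to P$, $u_i\to u$, then $c(P_i)+M(P_i)u_i\in Q_{P_i}$ converges to $c(P)+M(P)u$. This point lies in $Q_P$ by Hausdorff convergence, and $u\in S(P)$. So $u\in A_P$. $\square$

**Proposition 11.** For every family as in Lemma 10 there is $P\in G$ with
$$D\big(c,M\cos\tfrac\pi n\big)\subset Q_P\subset D(c,M),\qquad c=c(P),\ M=M(P).$$

*Proof.* Let $N_P$ be the set of probability measures $\mu$ on $A_P$ with $\int u\,d\mu=0$. It is nonempty because $0\in\operatorname{conv}A_P$, and it is convex with closed graph by Lemmas 8 and 10. The set $I_1=\{2,3,\dots,n-1\}$ has $n-2$ elements, so Proposition 9 gives $P$ and $\mu\in N_P$ with vanishing moments of orders $2,\dots,n-1$. The moment of order $1$ is $\int u\,d\mu=0$. Apply Corollary 6 with $m=n$. $\square$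

**Sections form such a family.** Let $Q_P=K\cap P$ with $0\in\operatorname{int}K$. These sets are compact, convex, and have more than one point. Let $P_i\to P$, and let $\Phi_i:P\to P_i$ be the isometry carrying a local frame at $P$ to the frame at $P_i$, so $\Phi_iu\to u$ uniformly on $S(P)$. The map
$$tu\ \mapsto\ t\,\frac{r(\Phi_iu)}{r(u)}\,\Phi_iu\qquad(u\in S(P),\ 0\le t\le r(u))$$
is a bijection $Q_P\to Q_{P_i}$. Since $r$ is uniformly continuous and bounded below by a positive number, it moves points by an amount tending uniformly to $0$. Hence $Q_{P_i}\to Q_P$.

So Proposition 11 applies to sections, with ratio $\sec\frac\pi n=1+\tau_1$. Thus $\tau_1$ works for $\varepsilon_1(n,2)$. With Section 9 this proves (C), and with (A) and (B) it proves Theorem 1. $\blacksquare$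

## 11. Extremal bodies, equality, several bodies, and projections

The proof gives four further statements.

**Proposition 12 (one extremal body).** Let $\lambda=1+\tau_1$, $1+\tau_2$ (with $n\ge4$), or $1+\tau_3$, and let $K'\subset\mathbb R^{n-1}$ be, respectively, a simplex with $0$ in its interior, the body of Proposition 4(2) with $T>(n-1)\lambda$, or a cube with center $0$. Let $K'$ lie in the ball of radius $R$ about $0$, and let $L>2\lambda R$. Then every $2$-section of $K'\times[-L,L]$ through $O$ has ratio at least $\lambda$ for concentric discs (centered at $O$ in the last two cases), and every $2$-section of $K'$ through $O$ has ratio at least $\lambda$ for ellipses (centered at $O$ in the last two cases).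

*Proof.* For ellipses, suppose a ratio $\lambda'<\lambda$ occurred, with $\lambda'\ge1$. Then $T>(n-1)\lambda'$ in the second case, and Proposition 4 gives $\lambda'\ge\lambda$ in each case, a contradiction. For discs, a ratio $\lambda'<\lambda$ satisfies $L>2\lambda'R$, so Lemma 2 produces an ellipse of ratio $\lambda'$ for a section of $K'$ (centered at $0$ if the disc was), which we have just excluded. $\square$

**Proposition 13 (equality or improvement).** In (C), put $m=n$, $n-1$, $2(n-1)$ in the three cases, with $m\ge3$. The plane $P$ can be chosen so that $Q_P\subset D(c,M)$, with $c=0$ in the last two cases, and either $Q_P\supset D(c,\rho)$ for some $\rho>M\cos\frac\pi m$, or $Q_P$ contains a regular $m$-gon inscribed in the circle $\partial D(c,M)$.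

*Proof.* Take $P$ and $\mu$ from Sections 9 and 10, and let $q=\min_v\max_{u\in\operatorname{supp}\mu}\langle u,v\rangle$ over unit vectors $v\in P$. The minimum exists by continuity. As $c+Mu\in Q_P$ for $u\in\operatorname{supp}\mu$, the support function of $Q_P-c$ is at least $Mq$ on unit vectors. If $q>\cos\frac\pi m$, take $\rho=Mq$. Otherwise some $v$ has $\langle u,v\rangle\le\cos\frac\pi m$ for all $u\in\operatorname{supp}\mu$, so the support misses the open arc of length $\frac{2\pi}m$ centered at $v$. By Lemma 5, $\operatorname{supp}\mu\subset A_P$ is the vertex set of a regular $m$-gon, and $Q_P$ contains the convex hull of the points $c+Mu$, $u\in\operatorname{supp}\mu$. $\square$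

**Proposition 14 (several bodies, one plane).** Let $K_1,\dots,K_s\subset\mathbb R^n$, $n\ge3$, be convex bodies with $O$ in all interiors, and let $m_j\ge3$ be integers. Assign to each $j$ a type with a cost $p_j$:

* free center: $p_j=m_j-2$;
* center $O$: $p_j=m_j-1$;
* $K_j$ symmetric about $O$, center $O$, $m_j$ even: $p_j=\frac{m_j}2-1$.

If $\sum_jp_j\le n-2$, there is a single $2$-plane $P\ni O$ such that for every $j$ there is a disc $D_j\subset P$, centered at $O$ for the second and third types, with $\cos\frac\pi{m_j}D_j\subset P\cap K_j\subset D_j$, where the homothety is with respect to the center of $D_j$.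

*Proof.* Let $N_P^{(j)}$ be the set of measures used for $K_j$ in Section 10, in Step 1 of Section 9, or in Step 2 of Section 9, according to the type. Let $I_j=\{2,\dots,m_j-1\}$, $\{1,\dots,m_j-1\}$, $\{2,4,\dots,m_j-2\}$ respectively, so $|I_j|=p_j$. Proposition 9 gives one $P$ and measures $\mu_j$. The moments of order $1$ (first type) and of odd orders (third type) vanish automatically. So for every $j$ all moments of orders $1,\dots,m_j-1$ vanish, and Corollary 6 applies. $\square$

For $s=1$ and $\sum p_j=n-2$ this is (C), which is sharp by (A) and (B).

**Polar body.** If $0\in\operatorname{int}K$, let $K^\circ=\{y:\langle x,y\rangle\le1\text{ for all }x\in K\}$. It is a convex body with $0$ in its interior, $K^{\circ\circ}=K$, and it is symmetric if $K$ is. For example, $([-1,1]^n)^\circ=\{y:\sum|y_i|\le1\}$, and the polar of the ball of radius $\rho$ is the ball of radius $\rho^{-1}$. Write $\mathrm{pr}_P$ for orthogonal projection to $P$.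

**Proposition 15 (projections).** Let $n\ge3$.

1. For every convex body $K\subset\mathbb R^n$ there is a $2$-plane $P$ such that $Q=\mathrm{pr}_P(K)$ satisfies $D(c,M\cos\frac\pi n)\subset Q\subset D(c,M)$, where $D(c,M)$ is the smallest disc containing $Q$.
2. For pairs of concentric discs centered at $O$ around $2$-dimensional projections of bodies with $O$ in the interior, the optimal ratio is exactly $\sec\frac\pi{n-1}$ in general and $\sec\frac\pi{2(n-1)}$ for bodies symmetric about $O$, the same as for sections.

*Proof.* For part 1, the operators $\mathrm{pr}_P$ depend continuously on $P$, so $P\mapsto\mathrm{pr}_P(K)$ is continuous in the Hausdorff metric. A projection of a body with interior points is not a single point. Proposition 11 applies.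

For part 2, we first check that $(P\cap K)^\circ=\mathrm{pr}_P(K^\circ)$, with polars of subsets of $P$ taken in $P$. For $y\in P$ we have $\langle y,\mathrm{pr}_Px\rangle=\langle y,x\rangle$. So $y\in(\mathrm{pr}_PK^\circ)^\circ$ means $\langle y,x\rangle\le1$ for all $x\in K^\circ$, that is, $y\in K^{\circ\circ}=K$. Thus $(\mathrm{pr}_PK^\circ)^\circ=P\cap K$. Taking polars again in $P$ gives the claim, since $\mathrm{pr}_PK^\circ$ is compact, convex and contains $0$ in its interior. Polarity reverses inclusions. So, with $D$ the unit disc of $P$ about $O$, $\rho>0$ and $\lambda\ge1$,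
$$\rho D\subset P\cap K\subset\lambda\rho D\iff(\lambda\rho)^{-1}D\subset\mathrm{pr}_P(K^\circ)\subset\rho^{-1}D .$$
The ratio is $\lambda$ on both sides. Since $K\mapsto K^\circ$ is an involution on bodies with $O$ in the interior and preserves symmetry about $O$, the optimal ratios for projections equal those for sections, $1+\varepsilon_3(n,2)$ and $1+\varepsilon_3^*(n,2)$. Theorem 1 gives their values; for $n=3$ the first is $\sec\frac\pi2=+\infty$, meaning that no finite ratio serves all bodies. $\square$
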